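# Two colors for power-free colorings of $\mathbb Z^n$

## The guess that $t(n)$ grows with the dimension

Color the lattice points of $\mathbb Z^n$ and walk along a straight line that meets the lattice in at least two points, reading colors as you go. You read a word that is infinite in both directions. We want a coloring in which no such word, on any line, contains a long run of equal consecutive blocks. How many colors does this take?

**Definition (powers).** For $k\ge 1$, a finite or infinite word is *$k$-th power-free* if it does not contain $k$ consecutive equal nonempty blocks. Blocks may have any length $q\ge 1$: the word $abaaba$ contains the square $(aba)(aba)$, and $aaa$ is a cube with $q=1$. A word containing a $(k+1)$-th power contains a $k$-th power, so $k$-th power-free implies $(k+1)$-th power-free.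

**Definition (lines and power-free colorings).** A *line* of a coloring of $\mathbb Z^n$ is the bi-infinite word of colors of the consecutive lattice points of a straight line containing at least two lattice points. The coloring is *power-free* if there is one integer $k\ge1$ such that every line of the coloring is $k$-th power-free. The *Thue threshold* $t(n)$ is the least number of colors allowing a power-free coloring of $\mathbb Z^n$.

One color is never enough, because a constant word contains $k$-th powers for every $k$. So $t(n)\ge 2$.

The first guess is that $t(n)$ must grow. In dimension $n$ there are lines in many directions, one coloring has to serve them all, and the easy construction below spends one binary color on each coordinate, $2^n$ colors in all. The problem, which comes from "Repetitions in Toeplitz Words and the Thue Threshold", records that $t(1)=t(2)=t(3)=2$, that $t(n)\le 2^n$, and that $t(n)$ is non-decreasing. It asks us to prove or disprove that $t(n)=2$ for all $n\ge1$. We test the guess by hand in dimensions $1$ and $2$.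

First we need coordinates on a line. Call $v\in\mathbb Z^n$ *primitive* if the greatest common divisor of its coordinates is $1$; thus $(2,3)$ is primitive and $(2,4)$ is not.

**Lemma A.** The lattice points of a straight line containing at least two lattice points are, in order, $a+tv$ $(t\in\mathbb Z)$ for some $a\in\mathbb Z^n$ and some primitive $v\in\mathbb Z^n$.

*Proof.* Let $a\ne b$ be lattice points on the line, let $g$ be the greatest common divisor of the coordinates of $b-a$, and put $v=(b-a)/g$, which is primitive. All points $a+tv$ with $t\in\mathbb Z$ are lattice points of the line. Conversely, let $a+\lambda v$ be a lattice point with $\lambda$ real. Some coordinate of $v$ is nonzero, so $\lambda$ is rational; write $\lambda=r/h$ in lowest terms with $h\ge1$. Then $h\mid rv_i$, hence $h\mid v_i$, for all $i$. So $h=1$. $\square$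

We shall use one consequence constantly: for every prime $p$, a primitive $v$ has a coordinate not divisible by $p$, that is, $v\notin p\mathbb Z^n$.

## Dimension one: the last nonzero ternary digit

**Definition (last nonzero digit).** Fix an odd prime $p$. For a nonzero integer $z$ let $\mathrm{val}(z)$ be the exponent of $p$ in $z$, and let
$$\mathrm{ld}(z)=z/p^{\mathrm{val}(z)}\bmod p\ \in\ \mathbb F_p^* .$$

For $p=3$ we have $\mathrm{ld}(18)=18/9=2$ and $\mathrm{ld}(-15)=-5\bmod 3=1$. For positive $z$, $\mathrm{ld}(z)$ is the last nonzero digit of $z$ in base $p$. Since $\mathrm{ld}(0)$ makes no sense, we do not apply $\mathrm{ld}$ to a coordinate $x$ itself but to $(p-1)x+1$. This integer is congruent to $1$ modulo $p-1\ge 2$, so it is never $0$.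

Take $p=3$ and let $g(x)=+1$ if $\mathrm{ld}(2x+1)=1$, and $g(x)=-1$ if $\mathrm{ld}(2x+1)=2$. For $x=0,\dots,8$ the numbers $2x+1$ are $1,3,5,7,9,11,13,15,17$, their last nonzero digits are $1,1,2,1,1,2,1,2,2$, and $g$ reads
$$+\,+\,-\ \ +\,+\,-\ \ +\,-\,- .$$
The third block of three is about to complete the cube of $++-$, and the middle letter spoils it. This is what always happens.

**Lemma B.** For all integers $a$ and $v$ with $3\nmid v$, the word $t\mapsto g(a+tv)$ is cube-free.

*Proof.* Put $y(t)=2(a+tv)+1=b+tw$ with $w=2v$, so $3\nmid w$. Suppose there are three consecutive equal blocks of length $q$, the first at positions $T,\dots,T+q-1$. Write $q=3^sq'$ with $3\nmid q'$. As $w$ is invertible modulo $3^s$ and $3^s\le q$, some $t_0\in\{T,\dots,T+3^s-1\}$ in the first block satisfies $3^s\mid y(t_0)$; write $y(t_0)=3^s\beta$. Then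
$$y(t_0+jq)=3^s(\beta+jq'w),\qquad j=0,1,2 .$$
Since $3\nmid q'w$, the three brackets run through all residues modulo $3$. One bracket is $1$ and one is $2$ modulo $3$, and the factor $3^s$ does not affect $\mathrm{ld}$. So the word takes both signs at $t_0,t_0+q,t_0+2q$. But these three positions carry the same letter, because the blocks are equal. $\square$

With $v=1$ this gives $t(1)=2$. The proof has two moves that we shall keep: *align* the starting point so that $p^s$ divides $y(t_0)$, then *read all residues modulo $p$* along the steps of length $q$.

The lemma covers every step $v$ prime to $3$, and this yields the easy bound in dimension $n$. Color $x\in\mathbb Z^n$ by the vector $(g(x_1),\dots,g(x_n))$, which uses $2^n$ colors. On a line $a+tv$ with $v$ primitive some $v_i$ is prime to $3$. A cube in the word of vectors would give a cube in the word $g(a_i+tv_i)$ of its $i$-th entries, against Lemma B. So $t(n)\le 2^n$, and even cubes are avoided. The guess survives so far: the colors pay for the coordinates, one sign each.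

## Multiplying the signs, and the diagonal where this fails

To save colors, compress the $n$ signs into one. The simplest way is to multiply them. In $\mathbb Z^2$ this gives $c(x)=g(x_1)g(x_2)$, and on the diagonal $x_1=x_2$ the color is $g(x_1)^2=+1$ throughout. The line is constant, so $c$ is not power-free. Replacing $3$ by a larger prime does not help as long as both coordinates use the same sign function: the diagonal is still constant.

So let each coordinate have its own sign function. Fix an odd prime $p$, take functions $\chi_1,\dots,\chi_n:\mathbb F_p^*\to\{1,-1\}$, and put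
$$c(x)=\prod_{i=1}^n\chi_i\bigl(\mathrm{ld}((p-1)x_i+1)\bigr),\qquad x\in\mathbb Z^n. \tag{1}$$

What must the $\chi_i$ satisfy for the proof of Lemma B to go through? On a line, each coordinate gives an integer sequence $b_i+tw_i$. After aligning one coordinate and moving in steps of $p^s$, we expect some coordinates to show an affine function $u_id+\beta_i$ of the residue $d\in\mathbb F_p$, and the others to show a fixed digit. Where $u_id+\beta_i=0$ in $\mathbb F_p$, the residue alone does not determine the last nonzero digit, so we have no control there and must discard that $d$. On the remaining $d$ we need the product of signs to change at least once.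

**Definition (good functions).** Call $\chi_1,\dots,\chi_n:\mathbb F_p^*\to\{1,-1\}$ *good* if the following holds.

$(*)$ For every nonempty $A\subseteq\{1,\dots,n\}$ and all $u_i\in\mathbb F_p^*$, $\beta_i\in\mathbb F_p$ $(i\in A)$, the function
$$d\mapsto\prod_{i\in A}\chi_i(u_id+\beta_i)$$
is not constant on $D=\{d\in\mathbb F_p:\ u_id+\beta_i\ne0\ \text{for all } i\in A\}$. A function on the empty set counts as constant.

It suffices to check $(*)$ for *normalized* data, in which $u_i=1$ and $\beta_i=0$ for $i=\min A$. Indeed, let $i_1=\min A$ and substitute $d=u_{i_1}^{-1}(d'-\beta_{i_1})$. This is a bijection of $\mathbb F_p$. It turns $u_{i_1}d+\beta_{i_1}$ into $d'$ and every other $u_id+\beta_i$ into another affine function of $d'$ with nonzero slope. It carries $D$ onto the corresponding set for the new data, and constancy is not affected.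

**The case $n=1$.** The only normalized condition is that $\chi_1$ is not constant on $\mathbb F_p^*$. For $p=3$ the function with $\chi_1(1)=1$, $\chi_1(2)=-1$ is good, and (1) is the coloring $g$.

**The case $n=2$, $p=3$.** No pair is good. Take $A=\{1,2\}$ and the affine functions $d$ and $d+1$; then $D=\{1\}$ has one element, and every function on it is constant. The prime has to grow.

**The case $n=2$, $p=7$.** Let $\chi_1$ be the Legendre symbol, with value $+1$ at $1,2,4$ and $-1$ at $3,5,6$. Let $\chi_2$ be $-1$ at $1$ and $+1$ elsewhere. This pair is good. Neither function is constant, which settles $|A|=1$. For $A=\{1,2\}$, take normalized data $\chi_1(d)\chi_2(ud+\beta)$. Let $M_1$ be the set of $d\in D$ with $\chi_1(d)=-1$, and $M_2$ the set of $d\in D$ with $\chi_2(ud+\beta)=-1$. The product is constant $+1$ on $D$ only if $M_1=M_2$, and constant $-1$ only if $M_1$ and $M_2$ are complementary in $D$.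

* If $\beta=0$, then $|D|=6$, $|M_1|=3$ and $|M_2|=1$. The sizes are different and add up to $4\ne6$.
* If $\beta\neq0$, then $D$ is $\mathbb F_7^*$ with one point removed, so $|D|=5$, $|M_1|\in\{2,3\}$ and $|M_2|\in\{0,1\}$. The sizes are different and add up to at most $4<5$.

So the product is never constant. For instance, on the diagonal the digits $\mathrm{ld}(6t+1)$ for $t=0,\dots,6$ are $1,1,6,5,4,3,2$, and $c$ reads $-\,-\,-\,-\,+\,-\,+$: the diagonal is no longer constant. Proposition C below shows that every line of this $2$-coloring of $\mathbb Z^2$ is $7$-th power-free. So the guess already fails at $n=2$.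

## Two colors always suffice, but the exponent must grow

The guess is wrong in every dimension: $t(n)=2$ for all $n\ge1$. What does grow is the exponent.

**Theorem 1.** For every $n\ge1$ and every prime $p\ge 3$ with $p\ge n+2n\log_2 p$, there is a coloring $c:\mathbb Z^n\to\{1,-1\}$ such that for all $a\in\mathbb Z^n$ and all $v\in\mathbb Z^n\setminus p\mathbb Z^n$ the bi-infinite word $(c(a+tv))_{t\in\mathbb Z}$ is $p$-th power-free. In particular every line of $c$ is $p$-th power-free. Since such primes exist for every $n$, $t(n)=2$ for all $n$.

For $r\ge2$ let $K(n,r)$ be the least $k$ for which there is an $r$-coloring of $\mathbb Z^n$ all of whose lines are $k$-th power-free. An $r$-coloring need not use all $r$ colors, so $K(n,r)\le K(n,2)$, which is finite by Theorem 1.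

**Theorem 2.**
1. $K(n,2)\le 20\,n\log_2(2n)$ for all $n\ge 1$.
2. For every fixed $r$, $K(n,r)\to\infty$ as $n\to\infty$. So the exponent $k$ cannot be chosen independently of $n$, and for no finite number of colors does the group $\mathbb Z^{(\infty)}$ of finitely supported integer sequences have a power-free coloring.
3. The class of directions in Theorem 1 cannot be enlarged to all $v\ne0$, for any $n$ and any finite number of colors.

The proof of Theorem 1 has two independent halves: good functions give a coloring with the required property (Proposition C), and good functions exist (Lemma D).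

## Reading the product coloring along a line

Two facts about last nonzero digits are needed.

**(F1)** For a nonzero integer $z$ and $m\ge0$, $\mathrm{ld}(p^mz)=\mathrm{ld}(z)$; and $\mathrm{ld}(z)=z\bmod p$ if $p\nmid z$. Both are immediate from the definition.

**(F2)** If $B,C$ are nonzero integers with $\mathrm{val}(B)<\mathrm{val}(C)$, then $B+C\ne0$ and $\mathrm{ld}(B+C)=\mathrm{ld}(B)$. Indeed, write $B=p^{m}B'$ with $p\nmid B'$, and $C=p^{m+1}C'$. Then $B+C=p^m(B'+pC')$, and the bracket is congruent to $B'\not\equiv0$ modulo $p$.

**Proposition C.** Let $\chi_1,\dots,\chi_n$ be good for the odd prime $p$, and let $c$ be the coloring (1). Then for all $a\in\mathbb Z^n$ and $v\in\mathbb Z^n\setminus p\mathbb Z^n$ the word $g(t)=c(a+tv)$, $t\in\mathbb Z$, is $p$-th power-free.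

The new difficulty compared with Lemma B is that we can align only one coordinate. The others have their own, unrelated powers of $p$. The point of the proof is that each of them, with no help from us, is either frozen or affine.

*Proof.*

**Step 1: set up the coordinate sequences and the supposed power.** Put
$$y_i(t)=(p-1)(a_i+tv_i)+1=b_i+tw_i,\qquad w_i=(p-1)v_i .$$
Every $y_i(t)$ is a nonzero integer, since it is $1$ modulo $p-1\ge2$; in particular $c$ is well defined. Choose $i_0$ with $p\nmid v_{i_0}$; then $p\nmid w_{i_0}$, as $p\nmid p-1$. Suppose that $g$ contains $p$ consecutive equal blocks of length $q\ge1$, the first one at positions $T,\dots,T+q-1$. Then for every $t_0\in\{T,\dots,T+q-1\}$,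
$$g(t_0)=g(t_0+q)=\dots=g(t_0+(p-1)q). \tag{2}$$

**Step 2: align the coordinate $i_0$.** We choose the starting point so that the steps of length $q$ are visible in the last nonzero digit of $y_{i_0}$. Write $q=p^sq'$ with $p\nmid q'$. Since $w_{i_0}$ is invertible modulo $p^s$, the values $y_{i_0}(T),\dots,y_{i_0}(T+p^s-1)$ run through all residues modulo $p^s$. As $p^s\le q$, we may choose $t_0\in\{T,\dots,T+p^s-1\}\subseteq\{T,\dots,T+q-1\}$ with
$$y_{i_0}(t_0)\equiv0\pmod{p^s}. \tag{3}$$
Put $B_i=y_i(t_0)$, which is nonzero. For every integer $\tau$,
$$y_i(t_0+p^s\tau)=B_i+\tau\,p^sw_i. \tag{4}$$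

**Step 3: separate the coordinates that move from those that are frozen.** Call $i$ *active* if $w_i\ne0$ and $\mathrm{val}(B_i)\ge\mathrm{val}(p^sw_i)$, and let $A$ be the set of active indices. By (3) and $p\nmid w_{i_0}$ we have $\mathrm{val}(B_{i_0})\ge s=\mathrm{val}(p^sw_{i_0})$. So $i_0\in A$, and $A$ is nonempty.

*Let $i\notin A$.* If $w_i=0$, then (4) equals $B_i$ for all $\tau$. If $w_i\ne0$, then for $\tau\ne0$ we have $\mathrm{val}(B_i)<\mathrm{val}(p^sw_i)\le\mathrm{val}(\tau p^sw_i)$, and (F2) applies; for $\tau=0$ there is nothing to show. In all cases
$$\mathrm{ld}(y_i(t_0+p^s\tau))=\mathrm{ld}(B_i)\qquad\text{for all }\tau\in\mathbb Z .$$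

*Let $i\in A$.* Put $m_i=\mathrm{val}(p^sw_i)$. Then $p^sw_i=p^{m_i}u_i$ with $p\nmid u_i$, and $B_i=p^{m_i}\beta_i$ with $\beta_i\in\mathbb Z$, because $\mathrm{val}(B_i)\ge m_i$. So (4) equals $p^{m_i}(\beta_i+\tau u_i)$, and this is nonzero. By (F1),
$$\mathrm{ld}(y_i(t_0+p^s\tau))=\mathrm{ld}(\beta_i+\tau u_i),$$
which equals $\beta_i+\tau u_i\bmod p$ whenever $p\nmid\beta_i+\tau u_i$.

**Step 4: write the word on the progression $t_0+p^s\tau$ as a product over $A$.** Let $\varepsilon=\prod_{i\notin A}\chi_i(\mathrm{ld}(B_i))$, a sign not depending on $\tau$. By Step 3,
$$g(t_0+p^s\tau)=\varepsilon\prod_{i\in A}\chi_i(u_i\tau+\beta_i\bmod p) \tag{5}$$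
for every integer $\tau$ whose residue modulo $p$ lies in $D=\{d\in\mathbb F_p:\ u_id+\beta_i\ne0\text{ for all }i\in A\}$.

**Step 5: let the power run through all residues.** Take $\tau=jq'$ for $j=0,1,\dots,p-1$. Since $p\nmid q'$, these $\tau$ represent every residue class modulo $p$. Since $p^sjq'=jq$, the values $g(t_0+p^sjq')=g(t_0+jq)$ are all equal by (2). By (5), the function $d\mapsto\prod_{i\in A}\chi_i(u_id+\beta_i)$ is therefore constant on $D$. This contradicts $(*)$. $\square$

Here is Step 3 on small numbers, with $p=7$, $v=(1,7)$, $s=1$. For $a=(0,0)$ we have $y_1(t)=1+6t$ and $y_2(t)=1+42t$. Aligning the first coordinate, we take $t_0=1$, so $B_1=7$ and $B_2=43$, and the increments per unit of $\tau$ are $42$ and $294=6\cdot 7^2$. Coordinate $1$ is active, as both valuations are $1$. Coordinate $2$ is frozen, as $0<2$. For $a=(0,1)$ instead, $y_2(t)=7+42t$ and $B_2=49$. Now both coordinates are active with different powers of $7$: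
$$y_1(1+7\tau)=7(1+6\tau),\qquad y_2(1+7\tau)=49(1+6\tau).$$
The different powers $7$ and $49$ disappear under $\mathrm{ld}$, and for $\tau\not\equiv1\pmod 7$ the word shows $\chi_1(6\tau+1)\chi_2(6\tau+1)$, with the same residue in both factors. So arbitrary sets $A$, and products over them, really occur.

## Random sign functions are good

For $n=2$ and $p=7$ we compared sizes of sets. In general we count. There are about $p^{2n}$ conditions in $(*)$, and each concerns at least $p-n$ signs. A random choice violates one condition with probability about $2^{-(p-n)}$. So all conditions can be met once $2^{p-n}$ beats $p^{2n}$, and this is the hypothesis $p\ge n+2n\log_2p$.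

**Lemma D.** If $p\ge3$ is prime and $p\ge n+2n\log_2p$, then good functions $\chi_1,\dots,\chi_n:\mathbb F_p^*\to\{1,-1\}$ exist.

*Proof.* Choose all values $\chi_i(x)$, $1\le i\le n$, $x\in\mathbb F_p^*$, as independent uniform random signs.

**Step 1: count the conditions.** As shown after the definition, normalized data suffice. Put $N=p(p-1)$, the number of pairs $(u,\beta)\in\mathbb F_p^*\times\mathbb F_p$. A set $A$ of size $m$ carries $N^{m-1}$ normalized data, since the pair at $\min A$ is fixed. As $1+N=p^2-p+1\le p^2$, the number of normalized data is
$$\sum_{m=1}^n\binom nmN^{m-1}=\frac{(1+N)^n-1}{N}\le\frac{(1+N)^n}{N}\le\frac{p^{2n}}N .$$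

**Step 2: bound the probability that one condition fails.** Fix data $(A,(u_i),(\beta_i))$ and one index $i\in A$, and condition on all $\chi_j$ with $j\ne i$. For $d\in D$, the value of the product is a now fixed sign times $\chi_i(u_id+\beta_i)$. As $d$ runs over $D$, the elements $u_id+\beta_i$ are distinct elements of $\mathbb F_p^*$, since $u_i\neq0$. So the values of the product on $D$ are independent uniform signs. Each $i\in A$ excludes exactly one $d$ from $D$; hence $|D|\ge p-n\ge 2n\log_2p>0$, and since $|D|$ is an integer, $|D|\ge1$. The product is constant on $D$ when all $|D|$ signs are $+1$ or all are $-1$, which has probability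
$$2\cdot2^{-|D|}=2^{1-|D|}\le2^{1-p+n}.$$
This bound holds for every choice of the $\chi_j$, $j\ne i$, hence also without conditioning.

**Step 3: compare.** The expected number of normalized data violating $(*)$ is at most
$$\frac{p^{2n}}N\cdot2^{1-p+n}=\frac2N\,2^{\,2n\log_2p+n-p}\le\frac2N<1,$$
because $2n\log_2p+n\le p$ and $N\ge6$. A nonnegative integer quantity with expectation below $1$ takes the value $0$ for some outcome. So some choice of the $\chi_i$ has no violation. $\square$

## The value $t(n)=2$ in every dimension

**Proof of Theorem 1.** Let $p\ge3$ be a prime with $p\ge n+2n\log_2p$. Lemma D gives good functions, and Proposition C shows that the coloring (1) built from them has the first property claimed. By Lemma A, each line of $c$ is a word $(c(a+tv))_{t\in\mathbb Z}$ with $v$ primitive. A primitive $v$ is not in $p\mathbb Z^n$, so every line of $c$ is $p$-th power-free.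

For fixed $n$, the quantity $n+2n\log_2p$ grows only logarithmically in $p$, so all sufficiently large primes satisfy the hypothesis. Hence $t(n)\le2$. Since one color is never enough, $t(n)=2$ for all $n\ge1$. $\blacksquare$

As an example of the hypothesis, for $n=1$ it fails for $p=5$, as $1+2\log_25>5.6$, and holds for $p=7$, as $1+2\log_27<6.7$. We saw that $p=3$ already has a good function for $n=1$, so the hypothesis is sufficient for good functions to exist, not necessary.

## The exponent: at most of order $n\log n$, and unbounded

**Proof of Theorem 2, part 1.** We look for a prime, not too large, that satisfies the hypothesis of Theorem 1.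

**Step 1: find a real threshold $X$.** Let $L=\log_2(2n)\ge1$ and $X=10nL=5\cdot(2n)\cdot L\ge10$. The function $(\ln x)/x$ has maximum $1/e$ on $x>0$, so $\ln L\le L/e$, that is, $\log_2L\le\frac{\log_2e}{e}L<0.531L$. Also $\log_25<2.322$. Since $\log_2X=\log_25+L+\log_2L$,
$$n(1+2\log_2X)\le n\bigl(1+2(2.322+L+0.531L)\bigr)=n(5.644+3.062L)\le 8.706\,nL<10nL=X,$$
where $L\ge1$ was used in the last but one inequality.

**Step 2: pass from $X$ to all larger primes.** The function $f(x)=x/(1+2\log_2x)$ has derivative with numerator $1+2\log_2x-2/\ln2$ and positive denominator. For $x\ge2$ the numerator is at least $3-2.886>0$, so $f$ is increasing there. Step 1 says $f(X)>n$. So every prime $p\ge X$ has $f(p)>n$, that is, $p>n+2n\log_2p$, and $p\ge3$ since $X\ge10$.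

**Step 3: choose the prime.** Bertrand's postulate, applied to $M=\lfloor X\rfloor$, gives a prime $p$ with $M<p\le2M$. Then $p\ge M+1>X$ and $p\le2X$. By Theorem 1, $K(n,2)\le p\le2X=20\,n\log_2(2n)$. $\blacksquare$

**Proof of Theorem 2, part 2.** We use the Hales–Jewett theorem (Hales and Jewett, *Trans. Amer. Math. Soc.* 106 (1963)): for all $k,r$ there is $N=HJ(k,r)$ such that every $r$-coloring of $\{0,\dots,k-1\}^N$ has a monochromatic *combinatorial line*, that is, a set of points $a+t\mathbf 1_S$ $(0\le t\le k-1)$ of the cube, with $\emptyset\ne S\subseteq\{1,\dots,N\}$. Here $\mathbf 1_S$ is the indicator vector of $S$. For instance, in $\{0,1,2\}^2$ the points $(0,0),(1,1),(2,2)$ form a combinatorial line with $S=\{1,2\}$ and $a=(0,0)$.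

For $k=2$ the theorem can be proved at once with $N=r$. Among the $r+1$ points $(1,\dots,1,0,\dots,0)$ with $0,1,\dots,r$ ones, two have the same color, and they differ by some $\mathbf 1_S$.

In general, let $n\ge N=HJ(k,r)$, take any $r$-coloring of $\mathbb Z^n$, and apply the theorem inside $\mathbb Z^N\times\{0\}^{n-N}$. The vector $\mathbf 1_S$, extended by zeros, is primitive, so the points $a+t\mathbf 1_S$, $0\le t\le k-1$, are $k$ consecutive lattice points of a straight line. That line carries $k$ equal consecutive letters, which is a $k$-th power with blocks of length $1$. So no $r$-coloring of $\mathbb Z^n$ has all lines $k$-th power-free. Since $k'$-th power-free implies $k$-th power-free for $k'\le k$, no smaller exponent works either, and $K(n,r)>k$ for all $n\ge HJ(k,r)$. As $k$ is arbitrary, $K(n,r)\to\infty$.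

The same argument inside $\mathbb Z^N\subset\mathbb Z^{(\infty)}$ shows that, for every $r$ and every $k$, every $r$-coloring of $\mathbb Z^{(\infty)}$ has a line containing a $k$-th power. So no coloring of $\mathbb Z^{(\infty)}$ with finitely many colors is power-free. $\blacksquare$

**Proof of Theorem 2, part 3.** Theorem 1 treats all $v\notin p\mathbb Z^n$, which is more than the primitive directions. For the coloring (1) the excluded steps do cause trouble. Take $a=0$ and let $v$ have first coordinate $p$ and all others $0$: then $y_1(t)=1+(p-1)pt\equiv1\pmod p$, the other $y_i$ are constantly $1$, and the word is constant.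

No other coloring can do better. Van der Waerden's theorem says that for every $k$, every coloring of $\mathbb Z$ with finitely many colors has a monochromatic arithmetic progression of length $k$ with nonzero difference. Apply it to one coordinate axis of $\mathbb Z^n$. For every finite coloring $c$ of $\mathbb Z^n$ and every $k$ there are $a$ and $v\ne0$ such that $a,a+v,\dots,a+(k-1)v$ have the same color. So $(c(a+tv))_{t\in\mathbb Z}$ contains a $k$-th power, again with blocks of length $1$. Hence no finite coloring has a single $k$ for which all words $(c(a+tv))_{t\in\mathbb Z}$ with $v\ne0$ are $k$-th power-free. $\blacksquare$
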